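\title{Rational completely positive matrices without a rational factorization}

\begin{abstract}
A real matrix $A$ is completely positive if $A=BB^T$ with $B$ entrywise nonnegative. We show that a completely positive matrix with rational entries need not have such a factorization with $B$ rational. For every integer $D>1$ that is not a square and every $n\ge 12$ we construct a rational completely positive $n\times n$ matrix that has a nonnegative factorization over a subfield $k\subseteq\mathbb{R}$ exactly when $\sqrt D$ is a sum of squares in $k$. In the other direction, a rational matrix with a nonnegative factorization over a totally real number field has one over $\mathbb{Q}$.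
\end{abstract}

\section{Introduction}

A real $n\times n$ matrix $A$ is \emph{completely positive} (cp) if $A=BB^T$ for a real $n\times p$ matrix $B$ with nonnegative entries, where $p$ is any positive integer. If $b_1,\dots,b_p$ are the columns of $B$, then $A=\sum_j b_jb_j^T$, so the cp matrices form the convex cone generated by the matrices $bb^T$ with $b\ge0$. For a subfield $k\subseteq\mathbb{R}$, a \emph{cp factorization over $k$} is a factorization $A=BB^T$ in which the entries of $B$ are nonnegative and lie in $k$; for $k=\mathbb{Q}$ we call it a \emph{rational cp factorization}. A matrix is \emph{rational} if its entries are. The following question is posed in \cite{owr}.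

\begin{quote}
\emph{Does every rational completely positive matrix have a rational cp factorization?}
\end{quote}

The number of columns of the rational factor is free, and this matters already for $n=1$: the matrix $(2)$ has the real factor $(\sqrt2)$ and the rational factor $(1\ \ 1)$. In general the freedom lets us attach weights to the columns.

\begin{lemma}\label{lem:weights}
Let $k\subseteq\mathbb{R}$ be a field. If $A=\sum_j c_jy_jy_j^T$, where each $y_j\in k^n$ is nonnegative and each $c_j$ is a sum of squares in $k$, then $A$ has a cp factorization over $k$. Every nonnegative rational number is a sum of squares in $\mathbb{Q}$.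
\end{lemma}

\begin{proof}
If $c=\sum_i s_i^2$ with $s_i\in k$, then $|s_i|=\pm s_i\in k$ and $c\,yy^T=\sum_i(|s_i|y)(|s_i|y)^T$. By Lagrange's theorem every nonnegative integer is a sum of four integer squares, so $a/b=ab/b^2$ is a sum of four rational squares.
\end{proof}

The first evidence points to a positive answer. Lemma~\ref{lem:weights} settles $n=1$. For $n=2$ and $a>0$,
\[
\begin{pmatrix}a&b\\ b&c\end{pmatrix}=a\begin{pmatrix}1\\ b/a\end{pmatrix}\begin{pmatrix}1\\ b/a\end{pmatrix}^{T}+\Bigl(c-\frac{b^2}{a}\Bigr)\begin{pmatrix}0\\1\end{pmatrix}\begin{pmatrix}0\\1\end{pmatrix}^{T},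
\]
and both vectors and both weights are nonnegative when the matrix is cp (if $a=0$, then $b=0$). Without the sign condition on $B$ the same elimination, repeated, writes every rational positive semidefinite matrix as $BB^T$ with $B$ rational. For a symmetric matrix $A=(a_{ij})$ let $G(A)$ be the graph on $1,\dots,n$ in which $i\ne j$ are adjacent when $a_{ij}\neq0$, and let $M(A)$ be the comparison matrix, with diagonal entries $a_{ii}$ and off-diagonal entries $-a_{ij}$. It is known that a rational cp matrix $A$ has a rational cp factorization if $G(A)$ is triangle free, if $G(A)$ contains no odd cycle of length greater than $4$, if $M(A)$ is positive semidefinite, or if $A$ lies in the interior of the cp cone. The second case covers all $n\le4$.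

The last case shows where to look for trouble. In the interior there is room to move the columns of $B$ to nearby rational vectors. At a boundary point $A$ the cone has a supporting hyperplane: a nonzero symmetric matrix $f$ with $x^Tfx\ge0$ for all $x\ge0$ and $\operatorname{tr}(fA)=0$. Every column $b$ of every cp factor then satisfies $b^Tfb=0$, and this zero set may contain few rational points. We exploit this to show that the answer to the question is no.

\begin{theorem}\label{thm:main}
Let $D>1$ be an integer that is not a square and let $\delta=\sqrt D>0$. For every $n\ge12$ there is a rational completely positive $n\times n$ matrix $A$ such that, for every subfield $k\subseteq\mathbb{R}$,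
\[
A\text{ has a cp factorization over }k\iff\delta\text{ is a sum of squares in }k .
\]
In particular, $A$ has no rational cp factorization.
\end{theorem}

A number field $K$ of degree $d$ over $\mathbb{Q}$ has exactly $d$ embeddings into $\mathbb{C}$; it is \emph{totally real} if all of them have image in $\mathbb{R}$.

\begin{theorem}\label{thm:descent}
A rational matrix $A$ has a rational cp factorization if and only if it has a cp factorization over some totally real number field $K\subset\mathbb{R}$.
\end{theorem}

The two theorems locate the obstruction in the failure of total reality. Take $D=2$. The matrix of Theorem~\ref{thm:main} has a cp factorization over $\mathbb{Q}(2^{1/4})$, because $\sqrt2=(2^{1/4})^2$. It has none over $\mathbb{Q}(\sqrt2)$ or any other totally real number field $k$: if $\sqrt2$ were a sum of squares in $k$, an embedding of $k$ extending $\sqrt2\mapsto-\sqrt2$ would make $-\sqrt2$ a sum of real squares. We do not decide the question for $5\le n\le11$.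

Section~\ref{sec:cones} replaces the orthant by a rational polyhedral cone of small dimension, Section~\ref{sec:shape} derives the shape of the counterexample, Section~\ref{sec:construction} builds it, and Section~\ref{sec:descent}, which is independent of the others, proves Theorem~\ref{thm:descent}. We regard a symmetric matrix $f$ as a bilinear form $f(x,y)=x^Tfy$ and write $f[x]=f(x,x)=\operatorname{tr}(f\,xx^T)$.

\section{Polyhedral cones and rigid decompositions}\label{sec:cones}

It is easier to design a quadratic form with prescribed zeros on a cone in $\mathbb{R}^4$ that we may choose than on the orthant. The inequalities defining the cone carry the result back to the orthant, and the price is that the size of the matrix is the number of inequalities.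

\begin{lemma}[Transfer]\label{lem:transfer}
Let $L$ be a rational $r\times d$ matrix of rank $d$, let $N$ be a real symmetric $d\times d$ matrix, and let $k\subseteq\mathbb{R}$ be a field. If $LNL^T=BB^T$ is a cp factorization over $k$, then $N=\sum_j u_ju_j^T$ with $u_j\in k^d$ and $Lu_j\ge0$.
\end{lemma}

\begin{proof}
Let $b_j$ be the columns of $B$. If $w^TL=0$, then $\sum_j(w^Tb_j)^2=w^TLNL^Tw=0$, so each $b_j$ is orthogonal to the orthogonal complement of the range of $L$ and hence lies in that range. The matrix $L^+=(L^TL)^{-1}L^T$ is rational and $L^+L=I$. Put $u_j=L^+b_j\in k^d$. Then $Lu_j=b_j\ge0$ and $N=L^+(LNL^T)(L^+)^T=\sum_ju_ju_j^T$.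
\end{proof}

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $P\subseteq\mathbb{R}^d$, let $y_1,\dots,y_m\in P$, and let $f$ be a symmetric matrix such that $f[x]\ge0$ for $x\in P$, with equality exactly when $x$ is a nonnegative multiple of some $y_i$. Assume that $y_1y_1^T,\dots,y_my_m^T$ are linearly independent. If $\sum_ic_iy_iy_i^T=\sum_jx_jx_j^T$ with $x_j\in P\setminus\{0\}$, then each $x_j$ has the form $\mu_jy_{i(j)}$ with $\mu_j>0$, and $c_i=\sum_{i(j)=i}\mu_j^2$ for every $i$.
\end{lemma}

\begin{proof}
Taking the trace against $f$ gives $\sum_jf[x_j]=\sum_ic_if[y_i]=0$, so every $f[x_j]$ vanishes and $x_j=\mu_jy_{i(j)}$. Linear independence allows us to compare coefficients.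
\end{proof}

Together the lemmas give a recipe. Let $P=\{u:Lu\ge0\}$ with $L$ rational of full column rank, and let $N=\sum_ic_iy_iy_i^T$ be rational with all $c_i>0$, in the situation of Lemma~\ref{lem:rigid}. Then $LNL^T$ is rational and cp, and every cp factorization of it has a column on each ray $\mathbb{R}_{>0}Ly_i$. If one ray $\mathbb{R}_{>0}y_i$ contains no rational vector, no factorization is rational. The cone and the matrix $N$ must be rational; the form $f$ is only a certificate and may be irrational.

\section{An irrational ray and its conjugate}\label{sec:shape}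

From now until the end of Section~\ref{sec:construction}, $D$ and $\delta$ are as in Theorem~\ref{thm:main}, $K=\mathbb{Q}(\delta)$, and $\sigma$ is the automorphism $\delta\mapsto-\delta$ of $K$, applied entrywise to vectors and matrices. This section explains the choices made in the construction; the proof does not depend on it.

The recipe needs a rational matrix that is a positive combination involving an irrational ray. The mechanism is visible in dimension two.

\begin{example}\label{ex:plane}
Let $D=2$ and $y=(\sqrt2,1)^T$. Then
\[
N=\begin{pmatrix}3&2\\2&2\end{pmatrix}=\sqrt2\,yy^T+(3-2\sqrt2)\begin{pmatrix}1&0\\0&0\end{pmatrix}+(2-\sqrt2)\begin{pmatrix}0&0\\0&1\end{pmatrix},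
\]
with three positive weights on three rays in the quadrant. The weight $\sqrt2$ makes the off-diagonal entry of $\sqrt2\,yy^T$ rational, and irrational weights on the two rational rays absorb the irrational diagonal. What fails is rigidity. The three rank-one matrices span the symmetric $2\times2$ matrices, so only $f=0$ vanishes on the three rays, and indeed $N=2\,(1,1)^T(1,1)+\operatorname{diag}(1,0)$.
\end{example}

More dimensions alone do not repair this. Suppose that, in the situation of the recipe,
\[
N=\sum_ic_iy_iy_i^T+\sum_k\alpha_kp_kp_k^T
\]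
with positive weights in $K$, vectors $p_k\in\mathbb{Q}^d$, and vectors $y_i\in K^d$ whose rays contain no rational vector. Conjugation imposes two constraints on $f$.

The first is local. Write $y=y_i=u+\delta v$ with $u,v\in\mathbb{Q}^d$; these are linearly independent, so $y$ and $\sigma y=u-\delta v$ are too. A row $\ell$ of $L$ with $\ell y=0$ also has $\ell\,\sigma y=0$, so $y+t\,\sigma y\in P$ for small $|t|$. The function $f[y+t\,\sigma y]=2t\,f(y,\sigma y)+t^2f[\sigma y]$ is nonnegative near $t=0$ and has finitely many zeros there. Hence $f(y,\sigma y)=0$ and $f[\sigma y]>0$.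

The second is global. Since $\sigma N=N$, we also have $N=\sum_i\sigma(c_i)\,\sigma y_i(\sigma y_i)^T+\sum_k\sigma(\alpha_k)p_kp_k^T$, and $\operatorname{tr}(fN)=0$ gives $\sum_i\sigma(c_i)f[\sigma y_i]=0$.

So a single irrational ray over $K$ is impossible: there must be at least two, and the conjugate weights $\sigma(c_i)$ must take both signs. This agrees with Theorem~\ref{thm:descent}: if all conjugate weights were positive, adjoining the square roots of the weights to $K$ would give a totally real field over which $LNL^T$ factors.

We make the simplest choice: $d=4$, two irrational rays, weights $c_1=\delta$ and $c_2=D$, and coordinates in which $y_1,\sigma y_1,y_2,\sigma y_2$ are the unit vectors $e_1,e_2,e_3,e_4$. Subtracting the two expressions for $N$ gives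
\[
\delta\operatorname{diag}(1,1,\delta,-\delta)=\sum_k\bigl(\sigma(\alpha_k)-\alpha_k\bigr)p_kp_k^T .
\]
An identity of this kind with only four vectors $p_k$ holds when they form an orthogonal basis for the form $\Theta=\operatorname{diag}(1,1,\delta,-\delta)^{-1}$. The local constraint requires $f_{11}=f_{12}=f_{33}=f_{34}=0$ and $f_{22},f_{44}>0$. It remains to find such an $f$ that vanishes at the $p_k$ and is positive on all pairs of distinct rays.

\section{The construction}\label{sec:construction}

\subsection{A rational structure on $\mathbb{R}^4$}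

Let
\[
\Phi=\begin{pmatrix}1&\delta\\1&-\delta\end{pmatrix}\oplus\begin{pmatrix}1&\delta\\1&-\delta\end{pmatrix},\qquad
\Lambda=\Phi\,\mathbb{Q}^4=\{(\rho,\sigma\rho,\tau,\sigma\tau)^T:\rho,\tau\in K\}.
\]
We compute in the coordinates $x=\Phi u$ and measure rationality in the coordinates $u$. Since $\Phi$ is invertible blockwise, $\Lambda$ is a dense $\mathbb{Q}$-subspace of $\mathbb{R}^4$, and the pairs $(\rho,\sigma\rho)$ are dense in $\mathbb{R}^2$. We record four facts. First,
\begin{equation}\label{eq:preimage}
\Phi^{-1}e_1=\tfrac12(1,\delta^{-1},0,0)^T,\qquad\Phi^{-1}e_3=\tfrac12(0,0,1,\delta^{-1})^T .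
\end{equation}
Second, $\sigma\rho=\sigma\tau=0$ forces $\rho=\tau=0$, so
\begin{equation}\label{eq:irrational}
\Lambda\cap\operatorname{span}(e_1,e_3)=\{0\}.
\end{equation}
Third, multiplying out the blocks gives
\begin{equation}\label{eq:diag}
\operatorname{diag}(\delta,-\delta,D,D)=\Phi\left[\frac12\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus\frac12\begin{pmatrix}D&0\\0&1\end{pmatrix}\right]\Phi^T .
\end{equation}
Fourth, the form $\Theta=\operatorname{diag}(1,1,\delta^{-1},-\delta^{-1})$ takes rational values on $\Lambda\times\Lambda$: at vectors given by $(\rho,\tau)$ and $(\rho',\tau')$ its value is $\rho\rho'+\sigma(\rho\rho')+\bigl(\tau\tau'-\sigma(\tau\tau')\bigr)/\delta$, which $\sigma$ fixes.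

Let $\mathcal F$ be the six-dimensional space of real symmetric $4\times4$ matrices $f$ with $f_{11}=f_{12}=f_{33}=f_{34}=0$. We call $(f;p_1,\dots,p_4)$, with $f\in\mathcal F$ and $p_k\in\mathbb{R}^4$, an \emph{admissible configuration} if for all $k\ne l$
\begin{gather}
\Theta(p_k,p_l)=0,\qquad \Theta[p_1],\ \Theta[p_2],\ \Theta[p_4]>0>\Theta[p_3],\label{eq:orth}\\
f[p_k]=0,\label{eq:zero}\\
f(p_k,p_l),\ f(e_1,p_k),\ f(e_3,p_k),\ f(e_1,e_3),\ f_{22},\ f_{44}>0 .\label{eq:pos}
\end{gather}
By \eqref{eq:orth} the $p_k$ form a basis: applying $\Theta(\cdot,p_l)$ to a linear relation isolates the coefficient of $p_l$. We need an admissible configuration with all $p_k\in\Lambda$. We first solve the conditions over $\mathbb{R}$ and then show that the equations \eqref{eq:orth} and \eqref{eq:zero} can be kept exact while the vectors move into $\Lambda$.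

\subsection{A real configuration}

\begin{lemma}\label{lem:real}
There is an admissible configuration $(f_0;g_1,\dots,g_4)$ in which the first and third coordinates of every $g_k$ are nonzero.
\end{lemma}

\begin{proof}
We take for $f_0$ a split form, whose null vectors have a convenient parametrization. Put $h=\delta^{-1/2}$ and
\[
z_1=x_1,\qquad z_2=hx_3,\qquad z_3=\tfrac14(5x_2-3hx_4),\qquad z_4=\tfrac14(5hx_4-3x_2).
\]
Then $z_3^2-z_4^2=x_2^2-h^2x_4^2$, so $\Theta[x]=z_1^2+z_2^2+z_3^2-z_4^2$. Define $f_0$ by
\[
f_0[x]=2z_1z_2-2z_3z_4=2hx_1x_3+\tfrac18\bigl(15x_2^2-34hx_2x_4+15h^2x_4^2\bigr).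
\]
The second expression shows that $f_0\in\mathcal F$, that $f_0(e_1,e_3)=h$, and that the diagonal entries $15/8$ and $15h^2/8$ in positions $2$ and $4$ are positive. Producing these entries while preserving $\Theta$ is the purpose of the hyperbolic rotation in $z_3,z_4$; without it they would be zero.

Let $g(S,T)$ be the vector with $z=(1,ST,S,T)$, and write $g=g(S,T)$, $g'=g(S',T')$. From $f_0(x,x')=z_1z_2'+z_2z_1'-z_3z_4'-z_4z_3'$ we obtain
\[
f_0(g,g')=(S-S')(T-T'),\qquad f_0(e_1,g)=ST,\qquad f_0(e_3,g)=h,
\]
and $\Theta(g,g')=1+STS'T'+SS'-TT'$. So \eqref{eq:zero} is automatic for $g_k=g(S_k,T_k)$, and \eqref{eq:pos} holds if the $S_k$ and the $T_k$ are both increasing and $S_kT_k>0$. The last condition also makes the third coordinate $S_kT_k/h$ nonzero; the first coordinate is $1$.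

A symmetry shortens the six orthogonality equations. The involution $\iota$ exchanging $z_1$ and $z_2$ preserves $\Theta$, and $\iota\,g(S,T)=ST\,g(1/T,1/S)$. We let it fix $g_1$ and $g_3$ and exchange the rays of $g_2$ and $g_4$:
\[
(S_1,T_1)=(s,1/s),\qquad(S_3,T_3)=(\xi,1/\xi),\qquad(S_4,T_4)=(1/T_2,1/S_2).
\]
Then $\iota g_2=S_2T_2\,g_4$, so orthogonality for the pairs $14$ and $34$ follows from that for $12$ and $23$. For the pairs $13$ and $24$ the equation is $2+w-1/w=0$, with $w=s\xi$ and $w=S_2/T_2$ respectively. Its roots are $R=\sqrt2-1$ and $-1/R=-\sqrt2-1$. We take $s\xi=-1/R$ and $S_2/T_2=R$, and write $T_2=\lambda\xi$. Then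
\[
\Theta(g_1,g_2)=1+R\lambda^2\xi^2-\lambda+R\lambda\xi^2,\qquad\Theta(g_2,g_3)=1+R\lambda^2\xi^2+R\lambda\xi^2-\lambda .
\]
The two expressions coincide and vanish for $\lambda=2$, $R\xi^2=\frac16$. With $\xi>0$ so defined,
\[
(S_k,T_k)=\Bigl(-\frac1{R\xi},-R\xi\Bigr),\quad(2R\xi,2\xi),\quad\Bigl(\xi,\frac1\xi\Bigr),\quad\Bigl(\frac1{2\xi},\frac1{2R\xi}\Bigr)\qquad(k=1,2,3,4),
\]
and $S_kT_k=1,\frac23,1,\frac32$. Since $2R<1$ and $2\xi^2=(\sqrt2+1)/3<1$, we have $S_1<0<S_2<S_3<S_4$ and $T_1<0<T_2<T_3<T_4$. Finally, $\Theta[g]=1+S^2T^2+S^2-T^2$ and $R-1/R=-2$ give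
\begin{align*}
\Theta[g_1]&=2+\frac6R-\frac R6>0, & \Theta[g_2]&=\frac{13}9+\frac23\Bigl(R-\frac1R\Bigr)=\frac19,\\
\Theta[g_3]&=2+\frac1{6R}-6R=\frac{7(7-5\sqrt2)}6<0, & \Theta[g_4]&=\Bigl(\frac32\Bigr)^2\Theta[\iota g_2]=\frac14 .
\end{align*}
\end{proof}

\subsection{Moving the vectors into $\Lambda$}

When the $g_k$ move, $f_0$ no longer vanishes on them and must be corrected inside $\mathcal F$. A small correction exists if the four conditions \eqref{eq:zero} are independent.

\begin{lemma}\label{lem:indep}
The four functionals $f\mapsto f[g_k]$ on $\mathcal F$ are linearly independent.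
\end{lemma}

\begin{proof}
Suppose $\sum_k\lambda_kf[g_k]=0$ for all $f\in\mathcal F$, and put $X=\sum_k\lambda_kg_kg_k^T$. Then $\operatorname{tr}(fX)=0$ on $\mathcal F$. The entries of $f$ in positions $22,44,13,14,23,24$ are free, so these entries of $X$ vanish and $X\Theta=B_1\oplus B_2$ with
\[
B_1=\begin{pmatrix}X_{11}&X_{12}\\X_{12}&0\end{pmatrix},\qquad B_2=\frac1\delta\begin{pmatrix}X_{33}&-X_{34}\\X_{34}&0\end{pmatrix}.
\]
Orthogonality gives $X\Theta g_k=\mu_kg_k$ with $\mu_k=\lambda_k\Theta[g_k]$. The first and third coordinates of $g_k$ are nonzero, so both halves of $g_k$ are nonzero and $\mu_k$ is an eigenvalue of both $B_1$ and $B_2$.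

Suppose two of the $\mu_k$ differ. Then $B_1$ and $B_2$ have the same two eigenvalues, so $-X_{12}^2=\det B_1=\det B_2=X_{34}^2/D$, which forces $X_{12}=0$. The first coordinate of $X\Theta g_k=\mu_kg_k$ now reads $X_{11}=\mu_k$ for every $k$, a contradiction. Hence all $\mu_k$ equal one number $\mu$, and $X\Theta=\mu I$ because the $g_k$ form a basis. The $(2,2)$ entry gives $\mu=0$, and $\Theta[g_k]\neq0$ gives $\lambda_k=0$.
\end{proof}

\begin{lemma}\label{lem:rational}
There is an admissible configuration $(f;p_1,\dots,p_4)$ with all $p_k\in\Lambda$.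
\end{lemma}

\begin{proof}
Choose $g_k^{(m)}\in\Lambda$ with $g_k^{(m)}\to g_k$ as $m\to\infty$, and apply Gram--Schmidt for $\Theta$ without normalization:
\[
p_k=g_k^{(m)}-\sum_{j<k}\frac{\Theta(g_k^{(m)},p_j)}{\Theta[p_j]}\,p_j .
\]
By induction on $k$, for large $m$ the denominators are nonzero and $p_k\to g_k$, because $\Theta[p_j]\to\Theta[g_j]\ne0$ and $\Theta(g_k^{(m)},p_j)\to\Theta(g_k,g_j)=0$. The coefficients are rational since $\Theta$ is rational on $\Lambda$, so $p_k\in\Lambda$. The $p_k$ are pairwise orthogonal, and for large $m$ the signs in \eqref{eq:orth} persist.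

For $p=(p_1,\dots,p_4)$ let $\mathcal T_p\colon\mathcal F\to\mathbb{R}^4$ be the linear map $f\mapsto(f[p_k])_k$, and let $\mathcal T_p^*$ be its adjoint for a fixed inner product on $\mathcal F$. By Lemma~\ref{lem:indep}, $\mathcal T_g$ is onto, so $\mathcal T_p\mathcal T_p^*$ is invertible at $p=g$ and hence for $p$ near $g$. The form
\[
f=f_0-\mathcal T_p^*(\mathcal T_p\mathcal T_p^*)^{-1}\mathcal T_pf_0\in\mathcal F
\]
satisfies $\mathcal T_pf=0$, which is \eqref{eq:zero}. It depends continuously on $p$ and equals $f_0$ at $p=g$, so the strict inequalities \eqref{eq:pos} hold for large $m$.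
\end{proof}

\subsection{The cone}

Fix $(f;p_1,\dots,p_4)$ as in Lemma~\ref{lem:rational}. The cone must contain $e_1$ and $e_3$ but be generated by vectors of $\Lambda$, so we enclose $e_1$ in a thin sector of the plane $\operatorname{span}(e_1,e_2)$, on which $f[x]=f_{22}x_2^2$, and $e_3$ in a thin sector of $\operatorname{span}(e_3,e_4)$, on which $f[x]=f_{44}x_4^2$. By density choose vectors
\[
v_1^\pm=(\rho_\pm,\sigma\rho_\pm,0,0)^T,\qquad v_2^\pm=(0,0,\tau_\pm,\sigma\tau_\pm)^T
\]
in $\Lambda$ with $\sigma\rho_+>0>\sigma\rho_-$ and $\sigma\tau_+>0>\sigma\tau_-$, so close to $e_1$ and $e_3$ respectively that $\rho_\pm,\tau_\pm>0$ and, for all $v_1\in\{v_1^+,v_1^-\}$, $v_2\in\{v_2^+,v_2^-\}$ and all $k$,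
\begin{equation}\label{eq:vpos}
f(v_1,v_2),\ f(v_1,p_k),\ f(v_2,p_k),\ f(e_3,v_1),\ f(e_1,v_2)>0 .
\end{equation}
This is possible by \eqref{eq:pos} and continuity. Let $P$ be the set of nonnegative combinations of the eight vectors $p_1,\dots,p_4,v_1^\pm,v_2^\pm$. The vector $|\sigma\rho_-|\,v_1^++\sigma\rho_+\,v_1^-$ is a positive multiple of $e_1$, and $|\sigma\tau_-|\,v_2^++\sigma\tau_+\,v_2^-$ is a positive multiple of $e_3$, so $e_1,e_3\in P$.

\begin{lemma}\label{lem:zeros}
We have $f[x]\ge0$ for $x\in P$, with equality exactly when $x$ is a nonnegative multiple of $e_1$, $e_3$ or some $p_k$. The matrices $e_1e_1^T,\,e_3e_3^T,\,p_1p_1^T,\dots,p_4p_4^T$ are linearly independent.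
\end{lemma}

\begin{proof}
Write $x=\sum_k\mu_kp_k+y_1+y_2$ with $\mu_k\ge0$ and $y_i$ a nonnegative combination of $v_i^\pm$. By \eqref{eq:zero},
\[
f[x]=f[y_1]+f[y_2]+2f(y_1,y_2)+2\sum_kf(\mu_kp_k,y_1)+2\sum_kf(\mu_kp_k,y_2)+2\sum_{k<l}f(\mu_kp_k,\mu_lp_l).
\]
Here $f[y_1]=f_{22}(y_1)_2^2\ge0$, with equality exactly when $y_1\in\mathbb{R}_{\ge0}e_1$ (the first coordinate of $y_1$ is nonnegative), and $f[y_2]=f_{44}(y_2)_4^2\ge0$, with equality exactly when $y_2\in\mathbb{R}_{\ge0}e_3$. By \eqref{eq:pos} and \eqref{eq:vpos} each mixed term is nonnegative, and positive if both of its arguments are nonzero. So $f[x]=0$ leaves at most one of $\mu_1p_1,\dots,\mu_4p_4,y_1,y_2$ nonzero, and $x$ lies on one of the six rays. Conversely, $f$ vanishes on these rays.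

A linear relation among the six matrices has the form $\operatorname{diag}(c_1,0,c_3,0)=\sum_k\lambda_kp_kp_k^T$. Since the $p_k$ form a basis, the range of the right side is spanned by the $p_k$ with $\lambda_k\neq0$. The range of the left side lies in $\operatorname{span}(e_1,e_3)$, which contains no $p_k$ by \eqref{eq:irrational}. So all $\lambda_k$ vanish, and then $c_1=c_3=0$.
\end{proof}

\begin{lemma}\label{lem:facets}
There is a rational $r\times4$ matrix $L$ of rank $4$ with $r\le12$ and $\Phi^{-1}P=\{u\in\mathbb{R}^4:Lu\ge0\}$.
\end{lemma}

\begin{proof}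
The functional $\psi=f(e_1+e_3,\cdot)$ is positive on all eight generators: on $p_k$ by \eqref{eq:pos}, and on $v_i^\pm$ by \eqref{eq:vpos} together with $f(e_1,v_1^\pm)=f(e_3,v_2^\pm)=0$, which holds because $f\in\mathcal F$. Hence $P\cap(-P)=\{0\}$, and $P$ is the cone over the polytope $Q=\{x\in P:\psi(x)=1\}$, the convex hull of the eight rescaled generators. As the $p_k$ form a basis, $Q$ has dimension $3$. If $Q$ has $v\le8$ vertices, $e$ edges and $r$ facets, then $v-e+r=2$ by Euler's formula, and $3r\le2e$ because each facet has at least three edges and each edge lies on two facets. Therefore $r\le2v-4\le12$.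

The cone over a polytope is the intersection of the half-spaces bounded by the linear spans $H_1,\dots,H_r$ of the facets. Each facet contains three affinely independent vertices, so $H_i$ is spanned by three generators, and $\Phi^{-1}H_i$ is spanned by three rational vectors. It is therefore the kernel of a rational row vector $\ell_i$, whose sign we choose so that $\ell_i\ge0$ on $\Phi^{-1}P$. Let $L$ have rows $\ell_i$. If $Lu=0$, then $\Phi u\in P\cap(-P)$, so $u=0$ and $L$ has rank $4$.
\end{proof}

\subsection{The matrix}

\begin{proof}[Proof of Theorem~\ref{thm:main}]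
Put $\omega_k=1/\Theta[p_k]\in\mathbb{Q}$, so $\omega_1,\omega_2,\omega_4>0>\omega_3$. By \eqref{eq:orth} the matrix $\sum_k\omega_kp_kp_k^T\Theta$ fixes every $p_l$, hence is the identity:
\begin{equation}\label{eq:inverse}
\sum_k\omega_kp_kp_k^T=\Theta^{-1}=\operatorname{diag}(1,1,\delta,-\delta).
\end{equation}
Define
\[
M=\tfrac12\operatorname{diag}(\delta,-\delta,D,D)+\frac{1+D}4\sum_{k\neq3}\omega_kp_kp_k^T,\qquad N=\Phi^{-1}M\Phi^{-T},\qquad A_0=LNL^T .
\]
The matrix $N$ is rational by \eqref{eq:diag} and because $\Phi^{-1}p_k\in\mathbb{Q}^4$, so $A_0$ is a rational $r\times r$ matrix. As in Example~\ref{ex:plane}, we now trade the conjugate rays for rational ones. Since $\frac12\operatorname{diag}(\delta,-\delta,D,D)=\operatorname{diag}(\delta,0,D,0)-\frac\delta2\operatorname{diag}(1,1,\delta,-\delta)$ and $\frac{1+D}4-\frac\delta2=\frac14(\delta-1)^2$, identity \eqref{eq:inverse} gives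
\begin{equation}\label{eq:M}
M=\delta\,e_1e_1^T+D\,e_3e_3^T+\sum_k\alpha_kp_kp_k^T,\qquad
\alpha_k=\frac{\omega_k}4(\delta-1)^2\ \ (k\ne3),\qquad\alpha_3=\frac{|\omega_3|}2\,\delta .
\end{equation}
All six weights are positive.

\emph{If $\delta$ is a sum of squares in $k$, then $A_0$ factors over $k$.} In this case $\delta\in k$, so $K\subseteq k$. By \eqref{eq:M}, $A_0$ is the combination with weights $\delta,D,\alpha_1,\dots,\alpha_4$ of the matrices $bb^T$, where $b=L\Phi^{-1}y$ and $y=e_1,e_3,p_1,\dots,p_4$. These $b$ are nonnegative because $y\in P$, and they have entries in $K$ by \eqref{eq:preimage}. Each weight is a positive rational number times $1$, $(\delta-1)^2$ or $\delta$, and a product of sums of squares is a sum of squares. Lemma~\ref{lem:weights} gives a cp factorization over $k$. The case $k=\mathbb{R}$ shows that $A_0$ is completely positive.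

\emph{If $A_0$ factors over $k$, then $\delta$ is a sum of squares in $k$.} By Lemmas~\ref{lem:transfer} and~\ref{lem:facets}, $N=\sum_ju_ju_j^T$ with $u_j\in k^4$ and $x_j=\Phi u_j\in P$; we drop the zero vectors. Then $M=\sum_jx_jx_j^T$. Lemma~\ref{lem:zeros} supplies the hypotheses of Lemma~\ref{lem:rigid}, which applied to \eqref{eq:M} gives $\delta=\sum\mu_j^2$, the sum over those $j$ with $x_j=\mu_je_1$. For such $j$, \eqref{eq:preimage} shows that the first coordinate of $u_j\in k^4$ is $\mu_j/2$, so $\mu_j\in k$.

\emph{All sizes $n\ge12$.} Let $A=A_0\oplus I_{n-r}$, a rational matrix. If $A_0=BB^T$, then $A=(B\oplus I)(B\oplus I)^T$, and the first $r$ rows of a cp factor of $A$ form a cp factor of $A_0$. So $A$ and $A_0$ have cp factorizations over the same fields. For $k=\mathbb{Q}$ there is none, since a sum of rational squares is rational and $\delta$ is not.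
\end{proof}

\begin{remark}
That $D$ is not a square is used for the existence of $\sigma$, hence for \eqref{eq:irrational} and the independence of the six matrices, and in the last sentence of the proof. The coefficient $\frac{1+D}4$ serves only the direction ``if'': any rational number greater than $\delta/2$ keeps the weights positive and the rest of the proof intact, but this one makes $\alpha_1,\alpha_2,\alpha_4$ rational multiples of a square in $K$. The bound $12$ enters only through the facet count in Lemma~\ref{lem:facets}.
\end{remark}

\section{Descent from totally real fields}\label{sec:descent}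

Let $A=\sum_ib_ib_i^T$ be rational, with nonnegative $b_i$ over a totally real field. The summands have rank one and cannot in general be perturbed inside the cp cone while their sum stays fixed. But every conjugate family $\sigma_j(b_i)$ also has $\sum_i\sigma_j(b_i)\sigma_j(b_i)^T=A$. The conjugate vectors may have negative entries, so they are not usable as columns; we instead mix a small multiple of $\sigma_j(b_i)\sigma_j(b_i)^T$ into $b_ib_i^T$. The sum is unchanged, and each summand moves into the interior of a cone living on a rational subspace, where rational approximation is possible.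

A subspace of $\mathbb{R}^n$, or of the symmetric matrices, is \emph{rational} if it has a basis of rational elements; its rational elements are then dense in it. By Gaussian elimination, a linear system with rational coefficients that has a real solution has a rational solution and a rational basis for the homogeneous solutions. So its rational solutions are dense among the real ones, and a unique solution is rational.

For a rational subspace $W\subseteq\mathbb{R}^n$ let $C(W)=W\cap\mathbb{R}^n_{\ge0}$, let $\mathcal S(W)$ be the space of symmetric matrices with range in $W$, and let $G(W)\subseteq\mathcal S(W)$ be the convex cone generated by the matrices $xx^T$ with $x\in C(W)$. If $w_1,\dots,w_r$ is a rational basis of $W$, the matrices $w_sw_t^T+w_tw_s^T$ with $s\le t$ form a rational basis of $\mathcal S(W)$. Interiors of $C(W)$ and $G(W)$ are taken relative to $W$ and $\mathcal S(W)$. For $W=\mathbb{R}^n$ the next lemma is the known case of the interior of the cp cone.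

\begin{lemma}\label{lem:interior}
Suppose $C(W)$ has an interior point $b$. Then every rational matrix $X$ in the interior of $G(W)$ has a rational cp factorization.
\end{lemma}

\begin{proof}
If $x\in C(W)$ and $t>0$, then $x+tb$ is interior to $C(W)$ and so is a limit of rational points of $C(W)$. Letting $t\to0$ shows that the rational points are dense in $C(W)$. Hence the convex cone $G'$ generated by the matrices $xx^T$ with $x\in C(W)\cap\mathbb{Q}^n$ has closure containing $G(W)$, and $X$ is interior to $\overline{G'}$. In finite dimension a convex set and its closure have the same interior, so $X\in G'$. By Carath\'eodory's theorem for cones, an element of the convex cone generated by a set is a nonnegative combination of linearly independent members of the set. Thus $X=\sum_sc_sx_sx_s^T$ with $c_s\ge0$, $x_s\in C(W)\cap\mathbb{Q}^n$ and the $x_sx_s^T$ linearly independent. The $c_s$ are the unique solution of a rational linear system, hence rational, and Lemma~\ref{lem:weights} applies.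
\end{proof}

\begin{lemma}\label{lem:push}
Let $K\subset\mathbb{R}$ be a totally real number field with embeddings $\sigma_1=\mathrm{id},\sigma_2,\dots,\sigma_d$, let $b\in K^n$ be nonnegative and nonzero, and let $W$ be the real span of $\sigma_1(b),\dots,\sigma_d(b)$. Then $W$ is rational, $b$ is interior to $C(W)$, and for all sufficiently small $\varepsilon>0$ the matrix
\[
Y=\bigl(1-(d-1)\varepsilon\bigr)bb^T+\varepsilon\sum_{j\ge2}\sigma_j(b)\sigma_j(b)^T
\]
is interior to $G(W)$.
\end{lemma}

\begin{proof}
Let $\theta_1,\dots,\theta_d$ be a $\mathbb{Q}$-basis of $K$ and write $b=\sum_s\theta_sq_s$ with $q_s\in\mathbb{Q}^n$. Then $\sigma_j(b)=\sum_s\sigma_j(\theta_s)q_s$. The real matrix $(\sigma_j(\theta_s))$ is invertible (the square of its determinant is the discriminant of the basis, which is nonzero), so $W$ is spanned by the $q_s$ and is rational. Where $b$ has a zero coordinate, so has each $\sigma_j(b)$ and hence every vector of $W$; the other coordinates of $b$ are positive. So there is $\eta>0$ such that $x\in W$ and $|x-b|<\eta$ imply $x\in C(W)$.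

Write $Y=\beta\,bb^T+\varepsilon H$ with $\beta=1-d\varepsilon$ and $H=\sum_{j\ge1}\sigma_j(b)\sigma_j(b)^T$. The vectors $\sigma_j(b)$ are real and span $W$, so $H\in\mathcal S(W)$ is positive definite on $W$. Let $r=\dim W$ and take $\varepsilon$ so small that $\beta>0$ and $2r\varepsilon\operatorname{tr}H<\beta\eta^2$. For $Z\in\mathcal S(W)$ small enough, depending on $\varepsilon$, the matrix $\varepsilon H+Z$ is still positive definite on $W$ and has trace at most $2\varepsilon\operatorname{tr}H$. By the spectral theorem $\varepsilon H+Z=\sum_{s=1}^rn_sn_s^T$ with $n_s\in W$ and $|n_s|^2\le2\varepsilon\operatorname{tr}H$. We distribute $\beta\,bb^T$ evenly over the $r$ terms. With $m_s=\sqrt{r/\beta}\,n_s$, the identity $(b+m)(b+m)^T+(b-m)(b-m)^T=2bb^T+2mm^T$ gives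
\[
Y+Z=\sum_{s=1}^r\frac\beta{2r}\Bigl[(b+m_s)(b+m_s)^T+(b-m_s)(b-m_s)^T\Bigr].
\]
Since $|m_s|^2\le 2r\varepsilon\operatorname{tr}H/\beta<\eta^2$, the vectors $b\pm m_s$ lie in $C(W)$, and $Y+Z\in G(W)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:descent}]
One direction is the case $K=\mathbb{Q}$. For the other, let $A=\sum_ib_ib_i^T$ with $b_i\in K^n$ nonnegative. The case $A=0$ is trivial, so we drop the zero columns. Let $W_i$ and $Y_i$ be given by Lemma~\ref{lem:push} for $b_i$, with one $\varepsilon$ that works for all $i$. Since $A$ is rational, $\sum_i\sigma_j(b_i)\sigma_j(b_i)^T=\sigma_j(A)=A$ for every $j$, and so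
\[
\sum_iY_i=\bigl(1-(d-1)\varepsilon\bigr)A+(d-1)\varepsilon A=A .
\]
In coordinates with respect to rational bases of the spaces $\mathcal S(W_i)$, the condition $\sum_iX_i=A$ on $(X_i)\in\prod_i\mathcal S(W_i)$ is a rational linear system with the real solution $(Y_i)$. A rational solution $(X_i)$ close enough to $(Y_i)$ has each $X_i$ rational and interior to $G(W_i)$. By Lemma~\ref{lem:interior} each $X_i$ has a rational cp factor, and placing these factors side by side gives one for $A$.
\end{proof}

\begin{remark}
Total reality is used only in Lemma~\ref{lem:push}, to make the conjugates of $b$ real and hence $H$ positive definite on $W$. The matrix $A_0$ of Section~\ref{sec:construction} shows what goes wrong otherwise. Over $k=K(\sqrt\delta)$ it has a factor with the column $b=\sqrt\delta\,L\Phi^{-1}e_1$. As $\sigma\delta<0$, the number $\delta$ is not a square in $K$, so $\sigma$ extends to an embedding of $k$ with $\sqrt\delta\mapsto i\sqrt\delta$. It sends $\Phi^{-1}e_1$ to $\frac12(1,-\delta^{-1},0,0)^T=\Phi^{-1}e_2$, and therefore sends $bb^T$ to the nonzero negative semidefinite matrix $-\delta\,(L\Phi^{-1}e_2)(L\Phi^{-1}e_2)^T$.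
\end{remark}

\begin{thebibliography}{1}

\bibitem{owr}
\emph{Copositivity and Complete Positivity},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3616/\allowbreak OWR\_2017\_52.pdf?\allowbreak sequence=1\&isAllowed=y}.

\end{thebibliography}
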